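\title{Convergence of the edge weights for WARM with linear reinforcement on $\mathbb{Z}$}

\begin{abstract}
In the reinforcement model WARM on $\mathbb{Z}$ with exponent $\alpha=1$, every vertex fires at rate $1$ and adds a unit of weight to one of its two edges, chosen with probability proportional to the current weights, which all start at $1$. We prove that almost surely the weight of every edge at time $t$ is asymptotic to $t$. The obstacle is a line of equilibria in which the normalized weights alternate between $u$ and $2-u$. The limit is selected by an alternating sum of digamma functions of the weights, which is conserved up to boundary flux and martingale noise. The same argument gives an explicit limit for two-periodic rates and initial weights, the behavior on cycles, and a lower bound of order $1/\log t$ for the variance of the digamma function of a weight.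
\end{abstract}

\section{Introduction}

Let $G=(V,E)$ be a graph with bounded degrees, let each vertex $v$ carry a \emph{firing rate} $p_v>0$, and fix an exponent $\alpha$. In the graph-based reinforcement model WARM each edge $e$ carries a weight $X_e(t)$, $t\ge0$, with $X_e(0)=1$ unless stated otherwise. The vertices fire at the times of independent Poisson processes, vertex $v$ at rate $p_v$. When $v$ fires at time $t$, it chooses one of its incident edges $e\sim v$ with probability
\[
\frac{X_e(t^-)^{\alpha}}{\sum_{e'\sim v}X_{e'}(t^-)^{\alpha}},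
\]
and the weight of the chosen edge increases by $1$. The normalized weight $x_e(t)=X_e(t)/t$ measures the average rate at which $e$ has gained weight. Throughout this paper $\alpha=1$. On $G=\mathbb{Z}$ we call $\{v,v+1\}$ the edge $v$, so that vertex $v$ is incident to the edges $v-1$ and $v$, and we write $T_v=X_{v-1}+X_v$ for the total weight at vertex $v$. The same conventions apply to the cycle $C_N$, with indices modulo $N$.

The question posed in \cite{MFO} is whether, on $\mathbb{Z}$ with all rates equal to $1$, almost surely $x_v(t)\to1$ for every $v$. The answer is yes.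

\begin{theorem}\label{thm:main}
For WARM on $\mathbb{Z}$ with $\alpha=1$, $p_v\equiv1$ and all initial weights $1$, almost surely $x_v(t)\to1$ as $t\to\infty$ for every $v\in\mathbb{Z}$.
\end{theorem}

The value $1$ comes from counting. Each vertex hands out weight at rate $1$ and there is one edge per vertex, so translation invariance gives $\mathbb{E}X_v(t)=1+t$; see \eqref{eq:means}. Since $X_v(t)-1$ is at most the number of firings of $v$ and $v+1$, the variables $x_v(t)$, $t\ge1$, are bounded in $L^2$, and $1$ is the only possible deterministic limit. What is in doubt is whether a deterministic limit exists. With $\alpha=1$ a vertex and its two edges form a P\'olya urn, and the limiting proportion of an isolated urn is random (Example~\ref{ex:urn}). On $\mathbb{Z}$ neighboring urns share an edge, and the question is whether this coupling removes the randomness.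

We prove Theorem~\ref{thm:main} as the case $p=q=a=b=1$ of the following statement. Let $\psi=\Gamma'/\Gamma$ be the digamma function; at positive integers $\psi(m)=\sum_{i=1}^{m-1}\frac1i-\gamma$, where $\gamma$ is Euler's constant.

\begin{theorem}\label{thm:periodic}
Let $p,q,a,b>0$ be real. On $\mathbb{Z}$ with $\alpha=1$, let $p_v=p$ and $X_v(0)=a$ for $v$ even, and $p_v=q$ and $X_v(0)=b$ for $v$ odd. Then almost surely, for all $j\in\mathbb{Z}$,
\[
x_{2j}(t)\to x^*:=(p+q)\,\frac{e^{\psi(a)}}{e^{\psi(a)}+e^{\psi(b)}},\qquad x_{2j+1}(t)\to p+q-x^* .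
\]
\end{theorem}

In particular, for initial weights $1$ the limit is $\frac{p+q}2$ at all edges, while for $a\ne b$ it depends on the initial weights, because $\psi$ is strictly increasing. So the process on $\mathbb{Z}$ does not forget its initial state. On even cycles it also remembers its early random choices.

\begin{theorem}\label{thm:cycles}
Consider WARM on the cycle $C_N$, $N\ge3$, with $\alpha=1$, $p_v\equiv1$ and initial weights $1$.
\begin{itemize}
\item[(i)] If $N$ is odd, then almost surely $x_v(t)\to1$ for all $v$.
\item[(ii)] If $N=2m$, then almost surely $x_v(t)\to U$ for $v$ even and $x_v(t)\to2-U$ for $v$ odd, where $U\in(0,2)$ is a non-degenerate random variable with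
\[
\mathbb{E}\log\frac{U}{2-U}=0,\qquad \operatorname{Var}\Big(\log\frac{U}{2-U}\Big)=\frac{\pi^2}{3m}.
\]
\end{itemize}
\end{theorem}

Thus, among the cycles, convergence of all $x_v$ to $1$ holds for odd $N$ and fails for even $N$; the variance in (ii) tends to $0$ as the cycle grows, which is a reason to expect Theorem~\ref{thm:main}. We make no claim about other finite graphs. There the limit $1$ can fail already by counting: on a single edge with $p_v\equiv1$ both vertices always choose that edge, so $x(t)\to2$.

Finally, on $\mathbb{Z}$ the early randomness fades slowly. For a Poisson process $N$ of rate $1$ the variance of $N(t)/t$ is $1/t$; the next bound is only logarithmically small.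

\begin{proposition}\label{prop:var}
In the setting of Theorem~\ref{thm:main} there is $c>0$ such that for all large $t$
\[
\operatorname{Var}\big(\psi(X_0(t))\big)\ge\frac{c}{\log t},\qquad\text{where }\psi(X)=\log X+O(1/X).
\]
\end{proposition}

Section~\ref{sec:idea} explains the method on the smallest example. Sections~\ref{sec:setting}--\ref{sec:osc} contain estimates valid on $\mathbb{Z}$ and on cycles. Section~\ref{sec:alt} identifies the limit on cycles, Section~\ref{sec:line} on $\mathbb{Z}$, and Section~\ref{sec:var} proves Proposition~\ref{prop:var}.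

\section{An urn, a line of equilibria, and an alternating sum}\label{sec:idea}

\subsection{The digamma function and the urn}
An edge of weight $X$ is chosen with probability proportional to $X$. A function whose increment at $X$ is exactly $1/X$ therefore has a drift in which the weight of the edge cancels. The digamma function has this property and is close to the logarithm. All we use about it follows from the formula
\begin{equation}\label{eq:psidef}
\psi(x)=\lim_{n\to\infty}\Big(\log(x+n)-\sum_{i=0}^{n-1}\frac1{x+i}\Big),\qquad x>0 .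
\end{equation}

\begin{lemma}\label{lem:psi}
The function $\psi$ is strictly increasing on $(0,\infty)$, and for all $x>0$
\begin{equation}\label{eq:psi}
\psi(x+1)-\psi(x)=\frac1x,\qquad \log x-\frac1x\le\psi(x)\le\log x .
\end{equation}
\end{lemma}

\begin{proof}
Let $c_n(x)$ be the expression under the limit in \eqref{eq:psidef}. For $x<y$ we get $\psi(y)-\psi(x)=\sum_{i\ge0}\big(\frac1{x+i}-\frac1{y+i}\big)>0$, and $c_n(x+1)=c_{n+1}(x)+\frac1x$ gives the recursion. With $z=x+n$, the inequalities $\frac1{z+1}<\log(1+\frac1z)<\frac1z$ show that $c_n(x)$ decreases in $n$ and that $c_n(x)-\frac1{x+n}$ increases in $n$. Both sequences tend to $\psi(x)$, and they start at $\log x$ and at $\log x-\frac1x$.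
\end{proof}

\begin{example}[Two parallel edges]\label{ex:urn}
Take two vertices of rate $1$ joined by two parallel edges, and let $Y_n,Z_n$ be the weights after $n$ firings, $Y_0=Z_0=1$. Whichever vertex fires, it chooses the first edge with probability $Y_n/(Y_n+Z_n)$; this is P\'olya's urn. The quantity $A_n=\psi(Y_n)-\psi(Z_n)$ changes by $+1/Y_n$ with probability $Y_n/(Y_n+Z_n)$ and by $-1/Z_n$ with probability $Z_n/(Y_n+Z_n)$. The mean change is zero, so $A_n$ is a martingale with $A_0=0$. Each edge passes from weight $i$ to weight $i+1$ at most once, so the squared increments of $A_n$ sum to at most $2\sum_{i\ge1}i^{-2}=\pi^2/3$. Hence $A_n$ converges almost surely and in $L^2$ to a finite limit $A$. If one weight stayed bounded, the other would tend to infinity and so would $|A_n|$. Therefore both weights tend to infinity, the squared increments sum to exactly $\pi^2/3$, and \eqref{eq:psi} gives $\log(Y_n/Z_n)\to A$ with $\operatorname{Var}A=\pi^2/3$. The number of firings up to time $t$ is asymptotic to $2t$, so the normalized weights converge to $U$ and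 $2-U$ with $\log\frac U{2-U}=A$. This is the formula of Theorem~\ref{thm:cycles}(ii) with $m=1$. With $\log$ in place of $\psi$ the mean change would be proportional to $Y_n\log(1+1/Y_n)-Z_n\log(1+1/Z_n)$, which vanishes only when $Y_n=Z_n$.
\end{example}

\subsection{The fluid equation}
On $\mathbb{Z}$ with $p_v\equiv1$, replace the jumps by their mean, $X_v'=X_v(1/T_v+1/T_{v+1})$. In the variables $s=\log t$, $\xi_v=X_v/t$, $\sigma_v=\xi_{v-1}+\xi_v$ this becomes the autonomous system
\begin{equation}\label{eq:fluid}
\frac{d\xi_v}{ds}=\xi_v\Big(\frac1{\sigma_v}+\frac1{\sigma_{v+1}}-1\Big).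
\end{equation}
At a positive equilibrium $1/\sigma_v+1/\sigma_{v+1}=1$ for all $v$, so $\sigma_{v+2}=\sigma_v$. Since $\xi_{v+1}-\xi_{v-1}=\sigma_{v+1}-\sigma_v$, we get $\xi_{2j}=\xi_0+j(\sigma_0-\sigma_1)$ for all $j\in\mathbb{Z}$, and positivity forces $\sigma_0=\sigma_1=2$. The positive equilibria are therefore the alternating patterns $\dots,u,2-u,u,2-u,\dots$ with $u\in(0,2)$. The constant pattern lies on a line of equilibria, and no force pulls the system along this line toward $u=1$.

Linearizing \eqref{eq:fluid} at $\xi\equiv1$ shows the relevant scales. With $\xi_v=1+(-1)^vz_v$ we have $1/\sigma_v-1/2\approx-\frac14(-1)^v(z_v-z_{v-1})$, and hence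
\[
\frac{dz_v}{ds}\approx\frac14\,(z_{v-1}-2z_v+z_{v+1}).
\]
The local value of the parameter $u$ follows a heat equation in \emph{logarithmic} time: by time $s$ it has been averaged over a window of length about $\sqrt s$. The deviation $1/\sigma_v-1/2$ plays the role of the gradient of $z$, and the drift of $\xi_v$ that of its Laplacian. We use this picture only as a guide.

\subsection{The alternating sum and the plan of the proof}
Consider the window of edges $0,\dots,2n-1$ and the sum $A=\sum_{v=0}^{2n-1}(-1)^v\psi(X_v)$, which starts at $0$. When an inner vertex $v\in\{1,\dots,2n-1\}$ fires, its two edges carry opposite signs, and $A$ changes by $(-1)^v/X_v$ with probability $X_v/T_v$ and by $-(-1)^v/X_{v-1}$ with probability $X_{v-1}/T_v$. As in the urn, the mean change is zero. Only the end vertices $0$ and $2n$, which have one edge in the window, produce a drift, equal to $1/T_0-1/T_{2n}$. So $A$ is the sum of a boundary flux and a martingale whose $L^2$ norm is $O(\sqrt n)$ uniformly in time. If at some time the window is close to the pattern $u,2-u,\dots$,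 then $A/n\approx\log\frac u{2-u}$, and if flux and martingale are $o(n)$, then $u\approx1$.

On $C_{2m}$ with $n=m$ the two end vertices coincide, the flux vanishes, and the noise $A/m$ survives as the random limit. On $\mathbb{Z}$ we may let $n\to\infty$, but two demands compete. Let $\eta(s)$ denote the mean square of $1/\sigma_v-1/2$ at logarithmic time $s$. We shall prove $\int^\infty\eta\,ds<\infty$ (Section~\ref{sec:entropy}). The flux divided by $n$ is then at most of order $n^{-1}\int^s\eta^{1/2}=O(\sqrt s/n)$, which asks for $n\gtrsim\sqrt s$. The window is close to an alternating pattern if $n\,\eta(s)^{1/2}$ is small, which for $n\approx\sqrt s$ asks that $s\,\eta(s)$ be small. Integrability of $\eta$ does not give this at all times, but it gives it at some time $s_k$ in each dyadic block $[2^k,2^{k+1})$. We therefore identify the limit along the times $s_k$ (Section~\ref{sec:line}), and we show separately that $\xi_v$ hardly moves within a dyadic block (Section~\ref{sec:osc}).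

\section{Setting and tools}\label{sec:setting}

If $X(t)$ has rates $p_v$, then $X(ct)$ has rates $cp_v$, and its normalized weights are $c\,x_v(ct)$. The limits in Theorem~\ref{thm:periodic} also scale by $c$, so we may assume $p+q=2$. From now on we are in one of two settings:
\begin{itemize}
\item[(L)] $G=\mathbb{Z}$ with the data of Theorem~\ref{thm:periodic} and $p+q=2$;
\item[(C)] $G=C_N$, $N\ge3$, with $p=q=a=b=1$.
\end{itemize}
The case $p=q=a=b=1$ is called \emph{homogeneous}; it is all that Theorem~\ref{thm:main} needs.

\subsection{Construction and invariance}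
Let $N_v$ be independent Poisson processes of rate $p_v$ whose points carry independent marks, uniform on $[0,1]$. At a point $t$ of $N_v$ with mark $\theta$, edge $v-1$ is chosen if $\theta\le X_{v-1}(t^-)/T_v(t^-)$, and edge $v$ otherwise. On $C_N$ this defines the process. On $\mathbb{Z}$ there is no first firing, and we argue as follows. Fix $t$. Independently of the others, each vertex stays silent on $[0,t]$ with probability at least $e^{-2t}$, so almost surely there are infinitely many silent vertices on both sides of $0$. If $w<w'$ are consecutive silent vertices, then on $[0,t]$ the edges $w,\dots,w'-1$ are changed only by the finitely many firings of the vertices $w+1,\dots,w'-1$, and these firings read only the weights of the same edges. So the evolution on $[0,t]$ exists and is unique; letting $t$ run through the integers defines the process for all times. The construction commutes with the shift $v\mapsto v+2$, which preserves the rates, the initial weights and the law of the marked Poisson processes. Hence \emph{the law of $(X_v(\cdot))_v$ is invariant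 under $v\mapsto v+2$}, and under $v\mapsto v+1$ in the homogeneous case. Moreover
\begin{equation}\label{eq:crude}
T_v(t)\ge a+b+N_v(t),\qquad X_v(t)\le X_v(0)+N_v(t)+N_{v+1}(t).
\end{equation}

Let $\Phi_v$ be an integrable variable built by a fixed recipe from the rates and weights around $v$, such as $p_{v+1}X_v/T_{v+1}$. Then $\mathbb{E}\Phi_{v+2}=\mathbb{E}\Phi_v$. We define the \emph{spatial mean} $\langle\Phi_v\rangle=\frac12\mathbb{E}[\Phi_0+\Phi_1]$, in which $v$ is a dummy index. It obeys the \emph{shift rule}
\begin{equation}\label{eq:shift}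
\langle\Phi_{v+1}\rangle=\tfrac12\mathbb{E}[\Phi_1+\Phi_2]=\langle\Phi_v\rangle .
\end{equation}
It is an expectation under a probability measure (average also over $v$ uniform in $\{0,1\}$), so Jensen's inequality applies to it. Note $\langle p_v\rangle=1$. In the homogeneous case $\langle\Phi_v\rangle=\mathbb{E}\Phi_0$.

\subsection{Martingales}
Let $(\mathcal{F}_t)$ be the filtration generated by the marked Poisson processes. A \emph{counting process} is an adapted, right-continuous, piecewise constant process $Y$ with jumps $+1$; it has \emph{intensity} $\lambda$ if $Y(t)-Y(0)-\int_0^t\lambda\,dr$ is a martingale. We use the following standard facts.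
\begin{itemize}
\item[(M1)] If $Y$ has bounded intensity $\lambda$ and $\varphi$ is bounded, adapted and left-continuous, then $M(t)=\int_0^t\varphi\,dY-\int_0^t\varphi\lambda\,dr$ is a square integrable martingale, and $\mathbb{E}M(t)^2=\mathbb{E}\int_0^t\varphi^2\,dY=\mathbb{E}\int_0^t\varphi^2\lambda\,dr$.
\item[(M2)] If $M'$ is built in the same way from $Y'$, and $Y,Y'$ almost surely have no common jump time, then $\mathbb{E}[M(t)M'(t)]=0$.
\item[(M3)] A martingale with $\sup_t\mathbb{E}M(t)^2<\infty$ converges almost surely and in $L^2$.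
\item[(M4)] If $\sum_k\mathbb{E}Z_k^2<\infty$, then $\sum_kZ_k^2<\infty$ and so $Z_k\to0$ almost surely.
\end{itemize}
The weight $X_v$ jumps at the points of $N_v$ with mark above $X_{v-1}(t^-)/T_v(t^-)$ and at the points of $N_{v+1}$ with mark at most $X_v(t^-)/T_{v+1}(t^-)$. The thresholds depend on the past, and the new points and marks are independent of it. Hence $X_v$ is a counting process with intensity
\[
\lambda_v=X_v\rho_v\le p_v+p_{v+1}=2,\qquad \rho_v:=\frac{p_v}{T_v}+\frac{p_{v+1}}{T_{v+1}} .
\]
Almost surely no two vertices fire together, so no two weights jump together, and $T_v$ is a counting process with intensity $\lambda_{v-1}+\lambda_v$.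

By \eqref{eq:psi}, $\psi(X_v(t))-\psi(X_v(0))=\int_0^tX_v(r^-)^{-1}dX_v(r)$. Apply (M1) with $\varphi=1/X_v(r^-)\le1/\min(a,b)$:
\begin{equation}\label{eq:psiX}
\psi(X_v(t))=\psi(X_v(0))+\int_0^t\rho_v\,dr+M_v(t),
\end{equation}
where $M_v$ is a martingale. Its squared jumps up to time $t$ add up to $V_v(t)=\sum(X_v(0)+i)^{-2}$, summed over the integers $0\le i<X_v(t)-X_v(0)$. With $\kappa=\sum_{i\ge0}(\min(a,b)+i)^{-2}<\infty$, (M1) and (M2) give
\begin{equation}\label{eq:M}
\mathbb{E}M_v(t)^2=\mathbb{E}V_v(t)\le\kappa,\qquad\mathbb{E}[M_v(t)M_w(t)]=0\quad(v\ne w).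
\end{equation}
In the homogeneous case $\kappa=\pi^2/6$, and $V_v(t)\uparrow\pi^2/6$ on the event $X_v(t)\to\infty$.

\subsection{Means and rescaled variables}
By the shift rule applied to the second term,
\begin{equation}\label{eq:meanrate}
\langle\lambda_v\rangle=\Big\langle\frac{p_vX_v}{T_v}\Big\rangle+\Big\langle\frac{p_{v+1}X_v}{T_{v+1}}\Big\rangle=\Big\langle\frac{p_v(X_v+X_{v-1})}{T_v}\Big\rangle=\langle p_v\rangle=1 .
\end{equation}
Put $\tau_0=\frac{a+b}2$ and $\tau=\tau(t)=\tau_0+t$. Integrating \eqref{eq:meanrate}, and noting that $T_v$ is the sum of two consecutive weights, we get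
\begin{equation}\label{eq:means}
\langle X_v(t)\rangle=\tau(t),\qquad \mathbb{E}T_v(t)=2\tau(t)\quad\text{for every }v .
\end{equation}
So $\tau$ is the exact normalization. Let $s=s(t)=\log(\tau(t)/\tau_0)$, so that $ds=dt/\tau$ and $\tau=\tau_0e^s$; we regard processes as functions of $t$ or of $s$. In the homogeneous case $\tau=1+t$ and $s=\log(1+t)$. Define
\[
\xi_v=\frac{X_v}\tau,\qquad\sigma_v=\frac{T_v}\tau=\xi_{v-1}+\xi_v,\qquad h_v=\frac1{\sigma_v}-\frac12,\qquad g_v=\tau\rho_v-1 .
\]
Then $\mathbb{E}\sigma_v=2$, and $g_v=p_vh_v+p_{v+1}h_{v+1}$ because $p_v+p_{v+1}=2$. The variable $h_v$ measures the deviation of a vertex total from its mean, and $g_v$ is the relative growth rate of $\xi_v$ in logarithmic time.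

\begin{remark}
For general $\alpha$ a function with increments $X^{-\alpha}$ would still cancel the weight of the edge in \eqref{eq:psiX}, but the denominators in $\rho_v$ would be $X_{v-1}^\alpha+X_v^\alpha$. The next two sections use that for $\alpha=1$ the denominator is the counting process $T_v$, whose mean is known exactly.
\end{remark}

\section{The vertex totals: an entropy estimate}\label{sec:entropy}

The growth rate $\rho_v$ is a convex function of the vertex totals, and these have mean $2\tau$. Fluctuations of the totals therefore raise the mean growth rate of $\psi(X_v)$ above $1/\tau$. But $\langle\psi(X_v)\rangle$ cannot exceed $\log\tau$, so the fluctuations have a finite budget.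

\begin{lemma}\label{lem:entropy}
For all $v$ and $s$ we have $\mathbb{E}h_v=\mathbb{E}[\sigma_vh_v^2]\ge0$. Moreover
\[
\int_0^\infty\langle p_vh_v\rangle\,ds\le\frac K2,\qquad K:=\log\tau_0-\frac{\psi(a)+\psi(b)}2 .
\]
\end{lemma}

\begin{proof}
For $\sigma>0$ and $h=\frac1\sigma-\frac12=\frac{2-\sigma}{2\sigma}$,
\[
h+\frac{\sigma-2}4=\frac{4-4\sigma+\sigma^2}{4\sigma}=\sigma h^2 ,
\]
and $\mathbb{E}\sigma_v=2$ gives the first claim. By the shift rule,
\[
\langle\rho_v\rangle\,dr=2\Big\langle\frac{p_v}{T_v}\Big\rangle dr=2\Big\langle\frac{p_v}{\sigma_v}\Big\rangle ds=\big(2\langle p_vh_v\rangle+1\big)\,ds .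
\]
Take spatial means in \eqref{eq:psiX} at the time $t$ with $s(t)=S$, and use \eqref{eq:psi}, Jensen's inequality and \eqref{eq:means}:
\[
\frac{\psi(a)+\psi(b)}2+S+2\int_0^S\langle p_vh_v\rangle\,ds=\langle\psi(X_v(t))\rangle\le\log\langle X_v(t)\rangle=\log\tau_0+S .
\]
The terms $S$ cancel. The integrand is nonnegative, so we may let $S\to\infty$.
\end{proof}

In the homogeneous case $K=\gamma$. The flux and the flatness of a window are expressed through $h_v$, so we must remove the weight $\sigma_v$ from $\mathbb{E}[\sigma_vh_v^2]$. The only danger is a small $\sigma_v$, and the firings of $v$ itself make this exponentially unlikely.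

\begin{lemma}\label{lem:eta}
Let $\eta(s)=\mathbb{E}h_0^2+\mathbb{E}h_1^2$, so that $\mathbb{E}h_v^2\le\eta$ for every $v$. Then $H:=\int_0^\infty\eta\,ds<\infty$.
\end{lemma}

\begin{proof}
Let $\delta=\frac12\min(p,q)\le\frac12$. On $\{\sigma_v\ge\delta\}$ we have $h_v^2\le\sigma_vh_v^2/\delta$. On $\{\sigma_v<\delta\}$ we have $0<h_v<1/\sigma_v=\tau/T_v\le\tau/(2\tau_0)$, and by \eqref{eq:crude}
\[
N_v(t)\le T_v-2\tau_0<\delta t+\delta\tau_0-2\tau_0\le\delta t\le\tfrac12p_vt .
\]
By Markov's inequality the last event has probability at most $2^{p_vt/2}\,\mathbb{E}2^{-N_v(t)}=2^{p_vt/2}e^{-p_vt/2}\le e^{-ct}$, where $c=\delta(1-\log2)>0$. Thus $\mathbb{E}h_v^2\le\delta^{-1}\mathbb{E}h_v+\tau^2e^{-ct}/(4\tau_0^2)$. Since $\delta(\mathbb{E}h_0+\mathbb{E}h_1)\le\langle p_vh_v\rangle$ and $ds=dt/\tau$,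
\[
H\le\frac{K}{2\delta^2}+\int_0^\infty\frac{\tau_0+t}{2\tau_0^2}\,e^{-ct}\,dt<\infty .\qedhere
\]
\end{proof}

This proof needs both rates to be positive, and so does Theorem~\ref{thm:periodic}: if $q=0$ were allowed, each even vertex would run its own urn on its two edges, with a random limit as in Example~\ref{ex:urn}.

\section{A Lyapunov estimate and oscillations over dyadic blocks}\label{sec:osc}

The drift of $\xi_v$ in logarithmic time is $\xi_vg_v$. Lemma~\ref{lem:eta} gives $\int_0^\infty\mathbb{E}g_v^2\,ds<\infty$, which by the Cauchy--Schwarz inequality controls the displacement of $\xi_v$ over intervals of bounded length. Over an interval of length comparable to $s$ we need an extra factor $s$ in the integral. To gain it we look for a nonnegative, integrable function of $s$ whose derivative is $-\langle\xi_vg_v^2\rangle$. Applying $\psi$ to the vertex totals produces such a square.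

\begin{lemma}\label{lem:lyap}
$\displaystyle\int_0^\infty s\,\langle\xi_vg_v^2\rangle\,ds<\infty$.
\end{lemma}

\begin{proof}
Apply (M1) to $T_v$ with $\varphi=1/T_v(r^-)$. It follows that $\langle p_v\psi(T_v(t))\rangle$ is absolutely continuous in $t$, and the shift rule applied to the term with $\lambda_{v-1}$ gives the derivative
\[
\Big\langle\frac{p_v(\lambda_{v-1}+\lambda_v)}{T_v}\Big\rangle=\Big\langle\lambda_v\Big(\frac{p_{v+1}}{T_{v+1}}+\frac{p_v}{T_v}\Big)\Big\rangle=\langle X_v\rho_v^2\rangle .
\]
By \eqref{eq:meanrate} and \eqref{eq:means},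
\[
\frac{\langle\xi_vg_v^2\rangle}\tau=\Big\langle X_v\Big(\rho_v-\frac1\tau\Big)^2\Big\rangle=\langle X_v\rho_v^2\rangle-\frac2\tau\langle\lambda_v\rangle+\frac{\langle X_v\rangle}{\tau^2}=\langle X_v\rho_v^2\rangle-\frac1\tau .
\]
Hence $\Lambda:=\log(2\tau)-\langle p_v\psi(T_v)\rangle$ satisfies
\begin{equation}\label{eq:lyap}
-\frac{d\Lambda}{ds}=-\tau\frac{d\Lambda}{dt}=\langle\xi_vg_v^2\rangle .
\end{equation}
Since $\langle p_v\rangle=1$, we can write $\Lambda=\langle p_v(\log(2\tau)-\psi(T_v))\rangle$. By \eqref{eq:psi} and Jensen's inequality, $\mathbb{E}\psi(T_v)\le\log\mathbb{E}T_v=\log(2\tau)$ for each $v$, so $\Lambda\ge0$. In the other direction, \eqref{eq:psi} and $-\log z\le\frac1z-1$ give $\log(2\tau)-\psi(T_v)\le\frac1{T_v}-\log\frac{\sigma_v}2\le\frac1{T_v}+2h_v$. As $1/T_v=\tau_0^{-1}e^{-s}(\frac12+h_v)$, we obtain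
\[
\Lambda\le\frac{e^{-s}}{\tau_0}\Big(\frac12+\langle p_vh_v\rangle\Big)+2\langle p_vh_v\rangle,\qquad\int_0^\infty\Lambda\,ds\le\frac{1+K}{2\tau_0}+K
\]
by Lemma~\ref{lem:entropy}. Integrating by parts in \eqref{eq:lyap},
\[
\int_0^Ss\,\langle\xi_vg_v^2\rangle\,ds=-S\Lambda(S)+\int_0^S\Lambda\,ds\le\frac{1+K}{2\tau_0}+K .\qedhere
\]
\end{proof}

Let $I_k=[2^k,2^{k+1})$, $k\ge0$, be the dyadic blocks in the variable $s$.

\begin{lemma}\label{lem:osc}
For each $v$, almost surely $\sup_{s,s'\in I_k}|\xi_v(s)-\xi_v(s')|\to0$ as $k\to\infty$.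
\end{lemma}

\begin{proof}
Let $W_v(t)=\int_0^t\tau^{-1}(dX_v-\lambda_v\,dr)$. By the product rule for $\xi_v=X_v/\tau$,
\[
d\xi_v=\frac{dX_v}\tau-\frac{X_v\,dt}{\tau^2}=\frac{X_v}{\tau^2}(\tau\rho_v-1)\,dt+dW_v=\xi_vg_v\,ds+dW_v .
\]
By (M1), $\mathbb{E}W_v(t)^2\le\int_0^\infty2\tau^{-2}dr=2/\tau_0$. By (M3), $W_v$ converges almost surely, so its oscillation over $I_k$ tends to $0$. For the drift, $C:=\sup_t\xi_v(t)$ is almost surely finite by \eqref{eq:crude} and the law of large numbers for $N_v$ and $N_{v+1}$. Also $\int_0^\infty s\,\xi_vg_v^2\,ds<\infty$ almost surely, because $\mathbb{E}[\xi_vg_v^2]\le2\langle\xi_vg_v^2\rangle$ and Lemma~\ref{lem:lyap} applies. By the Cauchy--Schwarz inequality,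
\[
\int_{I_k}\xi_v|g_v|\,ds\le\Big(\int_{I_k}s\,\xi_vg_v^2\,ds\Big)^{1/2}\Big(\int_{I_k}\frac{\xi_v}s\,ds\Big)^{1/2}\le\Big(C\log2\int_{I_k}s\,\xi_vg_v^2\,ds\Big)^{1/2},
\]
and the last integral is a tail of a convergent integral.
\end{proof}

Because of Lemma~\ref{lem:osc}, it suffices to find the limit of $\xi_v$ along one time per block, and we choose times at which $\eta$ is small. Let $b_k=\int_{I_k}\eta\,ds$, so that $\sum_kb_k\le H$. A function cannot exceed its average everywhere, so there is a deterministic \emph{good time} $s_k\in I_k$ with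
\begin{equation}\label{eq:good}
\eta(s_k)\le2^{-k}b_k .
\end{equation}

\begin{proposition}\label{prop:sigma}
For each $v$, almost surely $\sigma_v(s)\to2$ as $s\to\infty$.
\end{proposition}

\begin{proof}
By \eqref{eq:good}, $\sum_k\mathbb{E}h_v(s_k)^2<\infty$, so $h_v(s_k)\to0$ by (M4), that is, $\sigma_v(s_k)\to2$. Apply Lemma~\ref{lem:osc} to $\xi_{v-1}$ and $\xi_v$.
\end{proof}

\begin{remark}
On $\mathbb{Z}$ in the homogeneous case, suppose we knew that $\xi_0$ converges almost surely, to $U$ say. By Proposition~\ref{prop:sigma}, $\xi_{2j}\to U$ and $\xi_{2j+1}\to2-U$ for all $j$. Then $U$ would be invariant under the shift by $2$ of an i.i.d.\ field, hence constant, and equal in law to $2-U$, hence equal to $1$. The missing point is convergence itself: Lemma~\ref{lem:osc} allows a slow drift along the line of equilibria over many blocks. The alternating sum excludes it.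
\end{remark}

\section{The alternating sum, and cycles}\label{sec:alt}

In this section $n\ge1$ is arbitrary in setting (L), and $n=m$ on $C_{2m}$. Put
\[
D_n(t)=\frac1n\sum_{v=0}^{2n-1}(-1)^v\psi(X_v(t)),\qquad\Delta_n(t)=\sum_{i=1}^{2n-1}|\sigma_i(t)-2| .
\]
With $y_v=p_v/T_v$ we have $\sum_{v=0}^{2n-1}(-1)^v(y_v+y_{v+1})=y_0-y_{2n}$, and $(y_0-y_{2n})\,dr=p\,(h_0-h_{2n})\,ds$ since $p_0=p_{2n}=p$. So \eqref{eq:psiX} gives the conservation law
\begin{equation}\label{eq:cons}
D_n(t)=\psi(a)-\psi(b)+\frac pn\int_0^{s(t)}(h_0-h_{2n})\,ds+\frac1n\sum_{v=0}^{2n-1}(-1)^vM_v(t).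
\end{equation}
The next lemma is deterministic. It says that $\Delta_n$ bounds the distance of the window from an alternating pattern, and that $D_n$ then determines the pattern.

\begin{lemma}\label{lem:ident}
For all $t$ and $0\le j<n$,
\begin{equation}\label{eq:flat}
|\xi_{2j}(t)-\xi_0(t)|\le\Delta_n(t),\qquad|\xi_{2j+1}(t)-(2-\xi_0(t))|\le\Delta_n(t).
\end{equation}
If $t_k\to\infty$ and $n_k\ge1$ are such that $\Delta_{n_k}(t_k)\to0$ and $D_{n_k}(t_k)\to d\in\mathbb{R}$, then $\xi_0(t_k)\to y$ and $\xi_1(t_k)\to2-y$, where $y=2/(1+e^{-d})\in(0,2)$ is the solution of $\log\frac y{2-y}=d$.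
\end{lemma}

\begin{proof}
Summing $\xi_{2i}-\xi_{2i-2}=(\sigma_{2i}-2)-(\sigma_{2i-1}-2)$ over $1\le i\le j$ gives $|\xi_{2j}-\xi_0|\le\sum_{i=1}^{2j}|\sigma_i-2|$. Since $\xi_{2j+1}-(2-\xi_0)=(\sigma_{2j+1}-2)-(\xi_{2j}-\xi_0)$, the second difference is at most $\sum_{i=1}^{2j+1}|\sigma_i-2|$. This proves \eqref{eq:flat}.

Fix $0<\varepsilon<\min(y,2-y)$, write $\tau_k=\tau(t_k)$, and consider only $k$ so large that $\Delta_{n_k}(t_k)\le\varepsilon/2$. If $\xi_0(t_k)\le y-\varepsilon$, then \eqref{eq:flat} gives $X_{2j}(t_k)\le\tau_k(y-\frac\varepsilon2)$ and $X_{2j+1}(t_k)\ge\tau_k(2-y+\frac\varepsilon2)$ for all $j<n_k$. As $\psi$ is increasing,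
\[
D_{n_k}(t_k)\le\psi\big(\tau_k(y-\tfrac\varepsilon2)\big)-\psi\big(\tau_k(2-y+\tfrac\varepsilon2)\big),
\]
and by \eqref{eq:psi} the right side tends to $\log\frac{y-\varepsilon/2}{2-y+\varepsilon/2}<d$. So this case occurs for finitely many $k$ only. If $\xi_0(t_k)\ge y+\varepsilon$, then $X_{2j}(t_k)\ge\tau_k(y+\frac\varepsilon2)$ and $X_{2j+1}(t_k)\le\tau_k(2-y-\frac\varepsilon2)$, so $D_{n_k}(t_k)$ is at least a quantity that tends to $\log\frac{y+\varepsilon/2}{2-y-\varepsilon/2}>d$; this case too occurs finitely often. Hence $\xi_0(t_k)\to y$, and \eqref{eq:flat} with $j=0$ gives $\xi_1(t_k)\to2-y$.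
\end{proof}

On a cycle the window is fixed, and Proposition~\ref{prop:sigma} provides all the flatness we need.

\begin{proof}[Proof of Theorem~\ref{thm:cycles}]
Since $x_v=\xi_v\,\tau/t$ and $\tau/t\to1$, we may work with $\xi_v$. By Proposition~\ref{prop:sigma}, almost surely $\sigma_v\to2$ for all $v$.

(i) Let $N$ be odd. In the alternating sum $\sigma_{v+1}-\sigma_{v+2}+\dots+\sigma_{v+N}$ all terms cancel except $\xi_v+\xi_{v+N}=2\xi_v$. The sum has an odd number of terms, each tending to $2$ up to its sign, so it tends to $2$, and $\xi_v\to1$.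

(ii) Let $N=2m$ and $n=m$. Then $h_{2m}=h_0$ and $a=b$, so \eqref{eq:cons} reads $mD_m(t)=A(t):=\sum_{v=0}^{2m-1}(-1)^vM_v(t)$. By \eqref{eq:M}, $\mathbb{E}A(t)^2=\sum_v\mathbb{E}V_v(t)\le2m\pi^2/6$, so by (M3) $A(t)$ converges almost surely and in $L^2$ to a finite variable $A_\infty$ with $\mathbb{E}A_\infty=0$. Also $\Delta_m(t)\to0$. Lemma~\ref{lem:ident}, applied to an arbitrary sequence $t_k\to\infty$ with $n_k=m$, gives $\xi_0\to U:=2/(1+e^{-A_\infty/m})\in(0,2)$, and then \eqref{eq:flat} gives $\xi_{2j}\to U$ and $\xi_{2j+1}\to2-U$. In particular every $X_v$ tends to infinity, so $V_v(t)\uparrow\pi^2/6$, and monotone convergence yields $\mathbb{E}A_\infty^2=\lim_t\mathbb{E}A(t)^2=m\pi^2/3$. Since $\log\frac U{2-U}=A_\infty/m$, this variable has mean $0$ and variance $\pi^2/(3m)>0$; in particular $U$ is non-degenerate.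
\end{proof}

\section{Growing windows: the limit on $\mathbb{Z}$}\label{sec:line}

We work in setting (L). In \eqref{eq:cons} with fixed $n$, neither the flux nor the noise is small. We let $n$ grow like $\sqrt s$: put $n_k=\lceil2^{k/2}\rceil$, so that $2^{k/2}\le n_k\le2\cdot2^{k/2}$, and let $t_k$ be the time with $s(t_k)=s_k$. We verify the two hypotheses of Lemma~\ref{lem:ident}. The first limits the size of the window from above.

\begin{lemma}\label{lem:flat}
Almost surely $\Delta_{n_k}(t_k)\to0$.
\end{lemma}

\begin{proof}
Let $Z_k=\sum_{i=1}^{2n_k-1}|h_i(s_k)|$. By the Cauchy--Schwarz inequality and \eqref{eq:good},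
\[
\mathbb{E}Z_k^2\le(2n_k)^2\,\eta(s_k)\le16\cdot2^k\cdot2^{-k}b_k=16\,b_k ,
\]
so $Z_k\to0$ almost surely by (M4). Once $Z_k\le\frac14$, every $i$ in the sum has $\sigma_i=1/(\frac12+h_i)\le4$ and $|\sigma_i-2|=2\sigma_i|h_i|\le8|h_i|$. Hence $\Delta_{n_k}(t_k)\le8Z_k$ for large $k$.
\end{proof}

The second hypothesis limits the size of the window from below. The crude bound $\int_0^s\eta^{1/2}\le\sqrt{sH}$ shows only that the flux term is bounded for $n\approx\sqrt s$. We gain by treating the blocks separately: the recent blocks are long but carry little of the integral of $\eta$, and the early blocks are short.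

\begin{lemma}\label{lem:cons}
Almost surely $D_{n_k}(t_k)\to\psi(a)-\psi(b)$.
\end{lemma}

\begin{proof}
Let $F_k$ and $B_k$ be the flux term and the martingale term of \eqref{eq:cons} for $n=n_k$, $t=t_k$. By \eqref{eq:M}, $\mathbb{E}B_k^2\le2n_k\kappa/n_k^2\le2\kappa\,2^{-k/2}$, which is summable, so $B_k\to0$ by (M4).

For the flux we use Minkowski's inequality $\|\int Z(s)\,ds\|_2\le\int\|Z(s)\|_2\,ds$ for the norm of $L^2(\mathbb{P})$, together with $\|h_v\|_2\le\eta^{1/2}$ and $p\le2$. Let $b_{-1}=\int_0^1\eta\,ds$. The Cauchy--Schwarz inequality gives $\int_0^1\eta^{1/2}\,ds\le b_{-1}^{1/2}$ and $\int_{I_j}\eta^{1/2}\,ds\le2^{j/2}b_j^{1/2}$, so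
\[
\|F_k\|_2\le4\cdot2^{-k/2}\int_0^{2^{k+1}}\eta^{1/2}\,ds\le6\sum_{j=-1}^k2^{-(k-j)/2}\,b_j^{1/2},
\]
where the constant $6\ge4\sqrt2$ accommodates the term $j=-1$. With $L=\sum_{i\ge0}2^{-i/2}$, one more use of the Cauchy--Schwarz inequality gives $\mathbb{E}F_k^2\le36L\sum_{j=-1}^k2^{-(k-j)/2}b_j$. Summing over $k$ first, $\sum_k\mathbb{E}F_k^2\le36L^2\sum_{j\ge-1}b_j=36L^2H<\infty$. By (M4), $F_k\to0$.
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:periodic} and \ref{thm:main}]
With $p+q=2$, the number $x^*$ of Theorem~\ref{thm:periodic} satisfies $\log\frac{x^*}{2-x^*}=\psi(a)-\psi(b)$. By Lemmas~\ref{lem:flat}, \ref{lem:cons} and \ref{lem:ident}, almost surely $\xi_0(s_k)\to x^*$ and $\xi_1(s_k)\to2-x^*$. Every $s\ge1$ lies in a block $I_k$ together with $s_k$, so Lemma~\ref{lem:osc} gives $\xi_0(s)\to x^*$ and $\xi_1(s)\to2-x^*$ as $s\to\infty$. Since $x_v=\xi_v\,\tau/t$ and $\tau/t\to1$, the same holds for $x_0$ and $x_1$. Invariance under the shift by $2$ extends this to each edge, and $\mathbb{Z}$ is countable. This proves Theorem~\ref{thm:periodic}.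 For $p=q=a=b=1$ we have $x^*=1=p+q-x^*$, which is Theorem~\ref{thm:main}.
\end{proof}

\begin{remark}
Periodicity of the data enters through the shift rule \eqref{eq:shift} and through the bound $\mathbb{E}h_v^2\le\eta$, which is uniform over the window. The infinite line is needed for $n_k\to\infty$, without which the noise $B_k$ persists, as in Theorem~\ref{thm:cycles}(ii). The initial weights affect the limit only through the term $\psi(a)-\psi(b)$ in \eqref{eq:cons}. The fluid equation $X_v'=X_v\rho_v$ does not predict this limit: along its two-periodic solution $\rho_0=\rho_1$, so the ratio $X_0/X_1$ stays at $a/b$. For $a=1$, $b=2$ the fluid ratio is $1/2$, while Theorem~\ref{thm:periodic} gives $x^*/(p+q-x^*)=e^{\psi(1)-\psi(2)}=1/e$.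
\end{remark}

\section{A lower bound for the variance}\label{sec:var}

The conservation law can also be read in the opposite direction. The noise in a window of $2n$ edges has norm of order $\sqrt n$ and can leave only through the boundary, where the flux has norm $O(\sqrt s)$. If $n$ is a large multiple of $s$, at least half of the noise is still in the window, and it must show in the variance of the weights.

\begin{proof}[Proof of Proposition~\ref{prop:var}]
Let $s=\log(1+t)$ and $H'=\max(H,1)$. Multiplying \eqref{eq:cons} by $n$, with $a=b$ and $p=1$,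
\[
\sum_{v=0}^{2n-1}(-1)^v\psi(X_v(t))=\int_0^{s(t)}(h_0-h_{2n})\,ds+\sum_{v=0}^{2n-1}(-1)^vM_v(t).
\]
By Theorem~\ref{thm:main}, $X_0(t)\to\infty$ almost surely, so $\mathbb{E}V_0(t)\uparrow\pi^2/6>1$. For large $t$ and every $n$, \eqref{eq:M} and invariance under the shift by $1$ show that the martingale term has $L^2$ norm $(2n\,\mathbb{E}V_0(t))^{1/2}\ge\sqrt{2n}$. By the inequalities of Minkowski and Cauchy--Schwarz, the flux term has norm at most $2\int_0^{s(t)}\eta^{1/2}\,ds\le2\sqrt{sH'}$. Take $n=\lceil8sH'\rceil$, so that $2\sqrt{sH'}=\frac12\sqrt{16sH'}\le\frac12\sqrt{2n}$. Then the left side has norm at least $\frac12\sqrt{2n}$. The signs $(-1)^v$ sum to zero and all $\psi(X_v(t))$ have the same law, so the triangle inequality gives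
\[
\tfrac12\sqrt{2n}\le\Big\|\sum_{v=0}^{2n-1}(-1)^v\big(\psi(X_v(t))-\mathbb{E}\psi(X_0(t))\big)\Big\|_2\le2n\,\operatorname{Var}\big(\psi(X_0(t))\big)^{1/2}.
\]
Hence $\operatorname{Var}(\psi(X_0(t)))\ge\frac1{8n}$. For $t\ge2$ we have $1\le s\le2\log t$, so $n\le9sH'\le18H'\log t$, and the bound holds with $c=1/(144H')$. The estimate $\psi(X)=\log X+O(1/X)$ is contained in \eqref{eq:psi}.
\end{proof}

\begin{thebibliography}{1}

\bibitem{MFO}
\emph{MATRIX-MFO Tandem Workshop: Stochastic Reinforcement Processes and Graphs},
\texttt{https://publications.mfo.de/\allowbreak bitstream/\allowbreak handle/\allowbreak mfo/\allowbreak 4033/\allowbreak OWR\_2023\_12.pdf?\allowbreak sequence=4\&isAllowed=y}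

\end{thebibliography}
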